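\title{The cone of Betti sequences over a local hypersurface ring}

\begin{abstract}
Let $R$ be a regular local ring of dimension $n\ge2$ and arbitrary, possibly mixed, characteristic. Let $f\ne0$ be an element of order $d\ge 2$, and let $Q=R/(f)$. We show that the closure of the cone of Betti sequences of finite length $Q$-modules has exactly the conjectured extremal rays: $\varepsilon_i+\varepsilon_{i+1}$ for $0\le i\le n-2$, and $\frac{1}{d}\varepsilon_{n-2}+\sum_{i\ge n-1}\varepsilon_i$ and $\frac{d-1}{d}\varepsilon_{n-2}+\sum_{i\ge n-1}\varepsilon_i$. The proof treats Cohen--Macaulay modules of any codimension and also describes the cone for all modules with a lower bound on the depth. The two infinite rays come from matrix factorizations of the form $u-\theta$, where $u$ is a matrix with $u^d=f$ and $\theta$ is a nilpotent operator assembled from pure complexes defined over $\mathbb Z$.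
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $R$ is a regular local ring of dimension $n\ge2$ with maximal ideal $\mathfrak m$ and residue field $k$. The characteristic is arbitrary; $R=\mathbb Z_{(p)}[[x_1,\dots,x_{n-1}]]$ is allowed. Fix $0\ne f\in\mathfrak m^2$, put $Q=R/(f)$, and let $d=\operatorname{ord}(f)\ge2$ be the largest integer with $f\in\mathfrak m^d$.

A finitely generated $Q$-module $M$ has a minimal free resolution $\cdots\to F_1\to F_0\to M\to0$, unique up to isomorphism, and its \emph{Betti sequence} is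
\[
\beta(M)=(\operatorname{rank}F_0,\operatorname{rank}F_1,\operatorname{rank}F_2,\dots)\in\mathbb R^{\mathbb N}.
\]
Since $\beta(M\oplus M')=\beta(M)+\beta(M')$, it is natural to ask for the possible shapes of Betti sequences up to scaling. For a set of vectors in $\mathbb R^{\mathbb N}$, the \emph{cone} they span is the set of their finite nonnegative real linear combinations. We give $\mathbb R^{\mathbb N}$ the product topology, so convergence is coordinatewise. A ray $\mathbb R_{\ge0}v$, $v\neq0$, of a cone is \emph{extremal} if $v=v'+v''$ with $v',v''$ in the cone forces $v',v''\in\mathbb R_{\ge0}v$. Let $\mathcal C(Q)$ be the cone spanned by the Betti sequences of the $Q$-modules of finite length. Let $\varepsilon_i$ $(i\ge0)$ be the standard basis vectors of $\mathbb R^{\mathbb N}$, and put $p_i=\varepsilon_i+\varepsilon_{i+1}$.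

Consider first the regular ring $R$ itself. If $M$ has finite length and $\rho_i$ is the rank of its $i$-th syzygy module, then $\rho_0=\rho_{n+1}=0$ and $\beta_i=\rho_i+\rho_{i+1}$, so $\beta(M)=\sum_{i=0}^{n-1}\rho_{i+1}p_i$. The Betti sequence therefore lies in the cone spanned by $p_0,\dots,p_{n-1}$. Berkesch, Erman, Kummini and Sam showed that this is the only constraint that survives in the closure: the extremal rays of the closed cone for $R$ are exactly $p_0,\dots,p_{n-1}$.

Over $Q$, which has dimension $n-1$, resolutions may be infinite, but they become periodic of period $2$ after $n$ steps. The same bookkeeping works until one reaches the $(n-1)$-st syzygy, a maximal Cohen--Macaulay module $N\oplus Q^e$ with $N$ having no free summand. The module $N$ is the cokernel of a $b\times b$ matrix $\phi$ over $R$ that has a partner $\psi$ with $\phi\psi=f$, both with entries in $\mathfrak m$, and all Betti numbers of $N$ equal $b$. If $r$ is the rank of $N$, then $N$ contributes $r\varepsilon_{n-2}+b\sum_{i\ge n-1}\varepsilon_i$ to $\beta(M)$, so the new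 invariant is the ratio $r/b$. The rank $r$ is $\frac1d\operatorname{ord}(\det\phi)$. Both $\det\phi$ and $\det\psi$ have order at least $b$, and their orders add up to $db$. This confines $r/b$ to the interval $[\frac1d,\frac{d-1}d]$. By analogy with the regular case one guesses that there is no further constraint, and this is the conjecture posed in \cite{source}: the extremal rays of $\overline{\mathcal C(Q)}$ are spanned by $p_0,\dots,p_{n-2}$ and the two vectors
\[
\tfrac{d-1}{d}\varepsilon_{n-2}+\sum_{i\ge n-1}\varepsilon_i,\qquad \tfrac1d\varepsilon_{n-2}+\sum_{i\ge n-1}\varepsilon_i .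
\]
It is known that $\mathcal C(Q)$ is always contained in the cone spanned by these vectors, and that for $n=2$ this cone equals $\overline{\mathcal C(Q)}$. The closure cannot be omitted when $n\ge3$: if $p_0$ were in $\mathcal C(Q)$, some nonzero module of finite length would have projective dimension at most $1$, whereas the Auslander--Buchsbaum formula requires $n-1$.

We prove the conjecture for all $n$, $R$ and $f$. The proof does not see the difference between finite length and Cohen--Macaulay modules, so we allow any codimension. For $1\le m\le n-1$ put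
\[
v_m^+=\tfrac{d-1}d\varepsilon_{m-1}+\sum_{i\ge m}\varepsilon_i,\qquad v_m^-=\tfrac1d\varepsilon_{m-1}+\sum_{i\ge m}\varepsilon_i,\qquad \Gamma_m=\operatorname{cone}(p_0,\dots,p_{m-1},v_m^+,v_m^-).
\]
For $d=2$ the vectors $v_m^+$ and $v_m^-$ coincide.

\begin{theorem}\label{thm:A}
$\overline{\mathcal C(Q)}=\Gamma_{n-1}$, and its extremal rays are exactly those spanned by $p_0,\dots,p_{n-2},v^+_{n-1},v^-_{n-1}$.
\end{theorem}

The \emph{codimension} of a nonzero $Q$-module $M$ is $\dim Q-\dim M=n-1-\dim M$.

\begin{theorem}\label{thm:B}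
Let $1\le m\le n-1$. The following two cones have the same closure $\Gamma_m$, whose extremal rays are exactly those spanned by $p_0,\dots,p_{m-1},v_m^+,v_m^-$:
\begin{enumerate}
\item[(i)] the cone of Betti sequences of Cohen--Macaulay $Q$-modules of codimension $m$;
\item[(ii)] the cone of Betti sequences of finitely generated $Q$-modules $M$ of depth at least $n-1-m$ with $M_{\mathfrak p}=0$ for all minimal primes $\mathfrak p$ of $Q$.
\end{enumerate}
\end{theorem}

The Cohen--Macaulay modules of codimension $n-1$ are the nonzero modules of finite length, so Theorem~\ref{thm:A} is the case $m=n-1$ of Theorem~\ref{thm:B}(i). If the vanishing condition in (ii) is dropped, the vector $\varepsilon_0=\beta(Q)$ appears, and nothing else does.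

\begin{theorem}\label{thm:C}
Let $1\le m\le n-1$. The closure of the cone of Betti sequences of all finitely generated $Q$-modules of depth at least $n-1-m$ is $\operatorname{cone}(\varepsilon_0)+\Gamma_m$. Its extremal rays are spanned by $\varepsilon_0,p_0,\dots,p_{m-1},v_m^+,v_m^-$ if $m\ge2$, and by $\varepsilon_0,p_0,v_1^-$ if $m=1$.
\end{theorem}

The containments are proved in Section~\ref{sec:upper}. The work lies in approximating $v_m^\pm$: one needs modules of codimension $m$ whose $m$-th syzygy has an extreme ratio of rank to number of generators and no free summand, and whose first $m-1$ Betti numbers are negligible. Section~\ref{sec:model} does this by hand for $n=2$ and $f=x^d$. Section~\ref{sec:dual} reduces the general case to finding a suitable quotient of a maximal Cohen--Macaulay module. The quotient is built in Section~\ref{sec:W} from pure complexes (Section~\ref{sec:pure}, which also gives the rays $p_i$), a matrix $d$-th root of $f$ (Section~\ref{sec:root}), and a tower of nearly square matrices (Section~\ref{sec:tower}). Section~\ref{sec:proofs}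 finishes the proofs.

\section{Conventions and matrix factorizations}\label{sec:prelim}

Modules are finitely generated, except for the Čech complexes in Section~\ref{sec:pure}. The zero module has depth $\infty$ and projective dimension $-\infty$. For $S=R$ or $Q$ we write $\beta_i^S(X)=\dim_k\operatorname{Tor}_i^S(X,k)$, which is $0$ for $i<0$; thus $\beta(M)=(\beta_i^Q(M))_{i\geq 0}$. We write $\mu(X)$ for the minimal number of generators, $\Omega^iM$ for the $i$-th syzygy in the minimal $Q$-free resolution of $M$, and $X^*=\operatorname{Hom}_Q(X,Q)$. A nonzero module is \emph{Cohen--Macaulay} (CM) if its depth equals its dimension, and a $Q$-module is \emph{maximal Cohen--Macaulay} (MCM) if it is CM of dimension $n-1$. Depth and dimension of a $Q$-module are the same over $Q$ and over $R$.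

We use the following standard facts.
\begin{enumerate}
\item[(F1)] $R$ is a unique factorization domain, and $\operatorname{gr}_{\mathfrak m}R$ is a polynomial ring over $k$, so $\operatorname{ord}(gh)=\operatorname{ord}(g)+\operatorname{ord}(h)$. The rings $R$ and $Q$ are CM, so part of a system of parameters is a regular sequence, in any order.
\item[(F2)] (Auslander--Buchsbaum) If $X\ne0$ has finite projective dimension over a Noetherian local ring $S$, then $\operatorname{pd}_SX+\operatorname{depth}X=\operatorname{depth}S$. Every $R$-module has finite projective dimension.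
\item[(F3)] If $0\to X'\to X\to X''\to0$ is exact, then $\operatorname{depth}X'\ge\min(\operatorname{depth}X,\operatorname{depth}X''+1)$ and
$\operatorname{pd}X\le\max(\operatorname{pd}X',\operatorname{pd}X'')$, $\operatorname{pd}X'\le\max(\operatorname{pd}X,\operatorname{pd}X''-1)$, $\operatorname{pd}X''\le\max(\operatorname{pd}X,\operatorname{pd}X'+1)$.
\item[(F4)] The \emph{grade} of an $R$-module $X\ne0$ is the least $i$ with $\operatorname{Ext}^i_R(X,R)\ne0$; it equals $n-\dim X$ and is at most $\operatorname{pd}_RX$. The module $X$ is \emph{perfect} if its grade $g$ equals $\operatorname{pd}_RX$; by (F2) it is then CM of dimension $n-g$. In that case the $R$-dual of the minimal resolution of $X$ is the minimal resolution of $X^\vee=\operatorname{Ext}_R^g(X,R)$. Hence $X^\vee$ is perfect of grade $g$, $\beta_i^R(X^\vee)=\beta^R_{g-i}(X)$, and $\operatorname{Ext}^i_R(X^\vee,R)$ is $X$ for $i=g$ and $0$ for $i\neq g$.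
\item[(F5)] (Rees) For a $Q$-module $X$, $\operatorname{Ext}^i_Q(X,Q)\cong\operatorname{Ext}^{i+1}_R(X,R)$ for all $i\geq 0$.
\item[(F6)] (Peskine--Szpiro acyclicity lemma) Let $0\to L_m\to\dots\to L_0\to0$ be a complex of finite free modules over a Noetherian local ring $S$ of depth at least $m$. If $H_i(L)$ has finite length for all $i\ge1$, then $H_i(L)=0$ for all $i\ge1$.
\end{enumerate}

All error terms will be measured by the total Betti number over $R$,
\[
\tau(X)=\sum_i\beta_i^R(X)<\infty .
\]
By the long exact sequence of Tor, in a short exact sequence $\tau$ of each term is at most the sum of $\tau$ of the other two. The number $\tau(X)$ also controls Betti numbers over $Q$. Indeed, $\operatorname{Tor}^R_q(Q,k)$ is $k$ for $q=0,1$ and $0$ otherwise, so for a $Q$-module $X$ the change of rings spectral sequence $\operatorname{Tor}^Q_p(X,\operatorname{Tor}^R_q(Q,k))\Rightarrow\operatorname{Tor}^R_{p+q}(X,k)$ has two rows and gives an exact sequence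
\[
\cdots\to\operatorname{Tor}^Q_{i-1}(X,k)\to\operatorname{Tor}^R_i(X,k)\to\operatorname{Tor}^Q_i(X,k)\to\operatorname{Tor}^Q_{i-2}(X,k)\to\cdots .
\]
Hence
\begin{equation}\label{eq:change}
\beta_i^R\le\beta_i^Q+\beta^Q_{i-1},\qquad \beta^Q_i\le\beta^R_i+\beta^Q_{i-2},\qquad \beta_i^Q(X)\le\sum_{j\ge0}\beta^R_{i-2j}(X)\le\tau(X),
\end{equation}
where the third inequality follows by iterating the second.

A \emph{reduced matrix factorization} of size $b$ is a pair $(\phi,\psi)$ of $b\times b$ matrices over $R$ with entries in $\mathfrak m$ and $\phi\psi=\psi\phi=f$. Then $(\psi,\phi)$ and $(\phi^T,\psi^T)$ are reduced matrix factorizations too. Since $\det\phi\det\psi=f^b\neq0$, both matrices can be canceled on either side. The module $\operatorname{coker}\phi$ is killed by $f=\phi\psi$, so it is a $Q$-module. A bar denotes reduction modulo $f$.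

\begin{lemma}\label{lem:mf}
Let $(\phi,\psi)$ be a reduced matrix factorization of size $b\ge1$, and let $V=\operatorname{coker}\phi$.
\begin{enumerate}
\item[(a)] $V$ is MCM, $\beta_j^Q(V)=\beta_j^Q(V^*)=b$ for all $j\ge0$, and $\operatorname{Ext}^i_Q(V,Q)=0$ for $i>0$.
\item[(b)] Every homomorphism $V\to Q$ has image in $\mathfrak mQ$.
\item[(c)] Conversely, every MCM $Q$-module $N$ without nonzero free summand is $\operatorname{coker}\phi$ for a reduced matrix factorization $(\phi,\psi)$ of size $\mu(N)$.
\end{enumerate}
\end{lemma}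

\begin{proof}
(a) If $\phi x=fz=\phi\psi z$, then $x=\psi z$; so $\ker\bar\phi=\operatorname{im}\bar\psi$, and exchanging $\phi$ and $\psi$ gives $\ker\bar\psi=\operatorname{im}\bar\phi$. Thus the periodic complex with maps $\bar\phi,\bar\psi,\bar\phi,\dots$ is a minimal $Q$-resolution of $V$. As $\operatorname{pd}_RV=1$, (F2) gives $\operatorname{depth}V=n-1$. The $Q$-dual of the resolution has maps $\bar\phi^T,\bar\psi^T,\dots$ and is exact in positive degrees by the same argument applied to $(\phi^T,\psi^T)$. This gives the vanishing of Ext, and $V^*=\ker\bar\phi^T=\operatorname{im}\bar\psi^T\cong Q^b/\ker\bar\psi^T=\operatorname{coker}\phi^T$.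

(b) Lift the homomorphism to a row $\rho$ over $R$. Then $\rho\phi=fw=w\psi\phi$ for some row $w$, so $\rho=w\psi$ has entries in $\mathfrak m$.

(c) By (F2), $\operatorname{pd}_RN=1$, and $N$ is a torsion $R$-module, so its minimal $R$-resolution is $0\to R^b\xrightarrow{\phi}R^b\to N\to0$ with $b=\mu(N)$. Since $fN=0$, we have $f=\phi\psi$ for some $\psi$, and canceling $\phi$ in $\phi\psi\phi=\phi f$ gives $\psi\phi=f$. Suppose $\psi$ had a unit entry. After changing bases, $\psi=1\oplus\psi_1$. The first row of $\psi\phi=f$ and the first column of $\phi\psi=f$ then show $\phi=f\oplus\phi_1$, so $Q$ would be a summand of $N$.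
\end{proof}

\section{The rank function and the upper bound}\label{sec:upper}

The ring $Q$ need not be a domain or even reduced, so modules need not have a rank in the usual sense. We need a substitute that is additive, nonnegative, equal to $1$ on $Q$, and computable from the order of a determinant. The minimal primes of $Q$ are generated by the prime factors $g$ of $f$, and we weight the length at $(g)$ by $\operatorname{ord}(g)$:
\[
\operatorname{rk}(X)=\frac1d\sum_{g}\operatorname{ord}(g)\,\operatorname{length}\big(X_{(g)}\big),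
\]
the sum over the prime factors $g$ of $f$ up to units. The lengths are finite because $R_{(g)}$ is a discrete valuation ring and $fX=0$. The function $\operatorname{rk}$ is nonnegative and additive on short exact sequences, and $\operatorname{rk}(X)=0$ if and only if $X$ vanishes at all minimal primes of $Q$. The length of $Q_{(g)}$ is the multiplicity of $g$ in $f$, so (F1) gives $\operatorname{rk}(Q)=\frac1d\operatorname{ord}(f)=1$.

\begin{lemma}\label{lem:rank}
If $(\phi,\psi)$ is a reduced matrix factorization of size $b$, then $\operatorname{rk}(\operatorname{coker}\phi)=\frac1d\operatorname{ord}(\det\phi)$ and $\frac bd\le\operatorname{rk}(\operatorname{coker}\phi)\le\frac{(d-1)b}d$.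
\end{lemma}

\begin{proof}
Since $\det\phi$ divides $f^b$, its prime factors divide $f$. Diagonalizing $\phi$ over $R_{(g)}$ shows that the length of $(\operatorname{coker}\phi)_{(g)}$ is the multiplicity of $g$ in $\det\phi$, and (F1) gives the formula. As $\det\phi\in\mathfrak m^b$, the rank is at least $b/d$. The same holds for $\psi$, and the two ranks add up to $\frac1d\operatorname{ord}(f^b)=b$.
\end{proof}

\begin{proposition}\label{prop:upper}
Let $1\le m\le n-1$ and let $M$ be a $Q$-module of depth at least $n-1-m$. Then $\beta(M)\in\operatorname{cone}(\varepsilon_0)+\Gamma_m$, and $\beta(M)\in\Gamma_m$ if $M$ vanishes at all minimal primes of $Q$.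
\end{proposition}

\begin{proof}
By (F3), $\operatorname{depth}\Omega^{i}M\ge\min(n-1,\operatorname{depth}M+i)$, so $\Omega^mM$ is MCM or zero. Write $\Omega^mM=N\oplus Q^e$ where $N$ has no nonzero free summand, and put $b=\mu(N)$, $r=\operatorname{rk}N$, $\rho_i=\operatorname{rk}\Omega^iM$. The sequences $0\to\Omega^{i+1}M\to F_i\to\Omega^iM\to0$ give $\beta_i=\rho_i+\rho_{i+1}$. Also $\rho_m=r+e$, $\beta_m=b+e$, and $\beta_i=b$ for $i>m$ by Lemma~\ref{lem:mf}. We claim that
\[
\beta(M)=\rho_0\varepsilon_0+\sum_{i=0}^{m-2}\rho_{i+1}p_i+e\,p_{m-1}+\Big(r\varepsilon_{m-1}+b\sum_{i\ge m}\varepsilon_i\Big).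
\]
On the right, coordinate $i\le m-2$ is $\rho_i+\rho_{i+1}$, coordinate $m-1$ is $\rho_{m-1}+e+r$, coordinate $m$ is $e+b$, and the later coordinates are $b$. By Lemma~\ref{lem:rank}, $r=b\big(\lambda\frac1d+(1-\lambda)\frac{d-1}d\big)$ for some $\lambda\in[0,1]$, so the bracket is $b\lambda v_m^-+b(1-\lambda)v_m^+$. Finally, $\rho_0=\operatorname{rk}M$ is zero if $M$ vanishes at the minimal primes.
\end{proof}

\begin{example}\label{ex:powers}
Let $n=2$ and $1\le a\le d-1$. Then $R/\mathfrak m^a$ is a $Q$-module of finite length, and its syzygy $\mathfrak m^aQ=\mathfrak m^a/(f)$ is MCM of rank $1$ with $a+1$ generators, because $f\in\mathfrak m^{a+1}$. A free summand would leave a complement of rank $0$, which is zero by Lemma~\ref{lem:rank}, and this is impossible since $a+1\ge2$. So $\beta(R/\mathfrak m^a)=(1,a+1,a+1,\dots)$. For $a=1$ this is $\beta(k)=v_1^++v_1^-$, in the middle of the interval of ratios, and for $a=d-1$ it is $d\,v_1^-$, at the lower end.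
\end{example}

\section{The model case: $n=2$ and $f=x^d$}\label{sec:model}

Let $n=2$, $\mathfrak m=(x,y)$, $f=x^d$ and $m=1$. We construct finite length modules with Betti sequences $d\,v_1^-$ and $d\,v_1^+$ in a way that generalizes.

The factorizations $(x,x^{d-1})$ and $(x^{d-1},x)$ of size $1$ have cokernels of rank $\frac1d$ and $\frac{d-1}d$, so they attain the bounds of Lemma~\ref{lem:rank}. But sums of copies of $R/(x)$, or of $R/(x^{d-1})$, are not syzygies of finite length modules: such a syzygy is free at the prime $(x)$, while these modules are killed by $x^{d-1}$. The remedy is to glue $d$ copies of $R/(x)$ together so that, away from the closed point, they form one copy of $Q$. A Jordan block does this. Let $P=R^d$ with basis $e_0,\dots,e_{d-1}$, let $\theta e_j=ye_{j-1}$ for $j\ge1$ and $\theta e_0=0$, and put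
\[
\Phi=x-\theta,\qquad \Psi=x^{d-1}+x^{d-2}\theta+\dots+\theta^{d-1}.
\]
Then $\Phi\Psi=\Psi\Phi=x^d-\theta^d=f$. For $d=3$,
\[
\Phi=\begin{pmatrix}x&-y&0\\0&x&-y\\0&0&x\end{pmatrix},\qquad \Psi=\begin{pmatrix}x^2&xy&y^2\\0&x^2&xy\\0&0&x^2\end{pmatrix}.
\]
The determinants $x^d$ and $x^{d(d-1)}$ do not involve $\theta$, so $V^-=\operatorname{coker}\Phi$ and $V^+=\operatorname{coker}\Psi$ have $d$ generators and ranks $1$ and $d-1$: the ratios are still extreme.

In $V^-$ we have $ye_{j-1}=xe_j$, so $e_{d-1}$ generates $V^-$ once $y$ is inverted. Thus the cokernel $W^-$ of $F^-=Qe_{d-1}\to V^-$ is supported on $V(x,y)$ and has finite length. The cokernel $W^+$ of $F^+=\bigoplus_{j\ge1}Qe_j\to V^+$ is $R$ modulo the entries $x^{d-1-j}y^j$ of the first row of $\Psi$, that is, $R/\mathfrak m^{d-1}$. In both cases $\operatorname{rk}F^\pm=\operatorname{rk}V^\pm$ and $\operatorname{rk}W^\pm=0$, so the kernel of $F^\pm\to V^\pm$ has rank $0$. It is zero, because the associated primes of an MCM module are minimal primes of $Q$. We obtain exact sequences $0\to F^\pm\to V^\pm\to W^\pm\to0$.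

Here the free module is a submodule of the MCM module, whereas a syzygy is an MCM submodule of a free module. Duality reverses the arrow. We have $(W^\pm)^*=0$ since $\operatorname{depth}Q=1$, and $\operatorname{Ext}^1_Q(V^\pm,Q)=0$ by Lemma~\ref{lem:mf}(a), so
\[
0\to (V^\pm)^*\to (F^\pm)^*\to M^\pm\to0,\qquad M^\pm=\operatorname{Ext}^1_Q(W^\pm,Q),
\]
is exact and $M^\pm$ has finite length. By Lemma~\ref{lem:mf}(b) the first map has image in $\mathfrak m(F^\pm)^*$, so $(V^\pm)^*=\Omega^1M^\pm$, and Lemma~\ref{lem:mf}(a) gives
\[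
\beta(M^-)=(1,d,d,\dots)=d\,v_1^-,\qquad\beta(M^+)=(d-1,d,d,\dots)=d\,v_1^+ .
\]

Three things change in general. First, $f$ need not be a $d$-th power, and $x$ is replaced by a matrix $u$ with entries in $\mathfrak m$ and $u^d=f$. Second, to reach codimension $m$, multiplication by $y$ must be replaced by matrices with entries in $\mathfrak m$ that are surjective outside a set $V(y_1,\dots,y_m)$. For $m\ge2$ a square matrix cannot do this, since it fails to be surjective at a minimal prime of its determinant, which has height at most $1$. So the matrices have more columns than rows and have kernels; pure complexes make them nearly square with small kernels. Third, $F\to V$ then acquires a kernel, and the duality argument has to tolerate it. We treat the third point first, since it tells us what to construct.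

\section{Betti numbers of the dual of a quotient}\label{sec:dual}

\begin{proposition}\label{prop:dual}
Let $1\le m\le n-1$, let $(\phi,\psi)$ be a reduced matrix factorization of size $b_0$, and let $V=\operatorname{coker}\phi$. Let $F\to V$ be a homomorphism from a free $Q$-module of rank $s$, with kernel $\Lambda$ and cokernel $W$, and put $t=\tau(\Lambda)$. Assume that $W\ne0$ is a perfect $R$-module of grade $m+1$. Then $M=\operatorname{Ext}^{m+1}_R(W,R)$ is a CM $Q$-module of codimension $m$, and there is an integer $b$ with $|b-b_0|\le t$ such that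
\[
\beta_i^Q(M)\le t\quad(i\le m-2),\qquad |\beta^Q_{m-1}(M)-s|\le2t,\qquad \beta^Q_i(M)=b\quad(i\ge m).
\]
\end{proposition}

\begin{proof}
By (F4), $M$ is perfect of grade $m+1$, hence CM of dimension $n-1-m$, and it is killed by $f$ because $W$ is. The first $m$ Betti numbers are computed over $R$, where the resolution of $M$ is that of $W$ read backwards (Steps 1 and 2). The tail is computed over $Q$ by comparing $(\Omega^mM)^*$ with $W$ (Steps 3 and 4). Let $I$ be the image of $F\to V$, so that $0\to\Lambda\to F\to I\to0$ and $0\to I\to V\to W\to0$ are exact.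

\emph{Step 1: $\sum_{i\ge3}\beta_i^R(W)\le t$ and $|\beta_2^R(W)-s|\le t$.} In this step $\operatorname{Tor}_i(X)$ means $\operatorname{Tor}_i^R(X,k)$. Both $F$ and $V$ have projective dimension at most $1$ over $R$. So for $i\ge3$ we have $\operatorname{Tor}_i(W)\cong\operatorname{Tor}_{i-1}(I)\hookrightarrow\operatorname{Tor}_{i-2}(\Lambda)$, which gives the first claim. Further, $\operatorname{Tor}_2(W)\cong\ker\big(\operatorname{Tor}_1(I)\to\operatorname{Tor}_1(V)\big)$. The exact sequence
\[
\operatorname{Tor}_1(\Lambda)\to\operatorname{Tor}_1(F)=k^s\to\operatorname{Tor}_1(I)\to\operatorname{Tor}_0(\Lambda)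
\]
shows $\dim\operatorname{Tor}_1(I)\le s+t$, so $\beta_2^R(W)\le s+t$. It also shows that the image of $\operatorname{Tor}_1(F)$ in $\operatorname{Tor}_1(I)$ has dimension at least $s-t$. It remains to see that this image dies in $\operatorname{Tor}_1(V)$. Lift $F\to V$ to a map $(\alpha_0,\alpha_1)$ from the minimal resolution $R^s\xrightarrow{f}R^s$ of $F$ to the minimal resolution $R^{b_0}\xrightarrow{\phi}R^{b_0}$ of $V$. Then $\phi\alpha_1=f\alpha_0=\phi\psi\alpha_0$, so $\alpha_1=\psi\alpha_0$ has entries in $\mathfrak m$, and the map $\alpha_1\otimes k:\operatorname{Tor}_1(F)\to\operatorname{Tor}_1(V)$ is zero.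

\emph{Step 2: the degrees $i\le m-1$.} Since $\beta_i^R(M)=\beta^R_{m+1-i}(W)$, Step 1 says $\sum_{i\le m-2}\beta_i^R(M)\le t$ and $|\beta^R_{m-1}(M)-s|\le t$. Now \eqref{eq:change} gives $\beta_i^Q(M)\le\sum_{j\ge0}\beta^R_{i-2j}(M)\le t$ for $i\le m-2$, and
\[
s-2t\le\beta^R_{m-1}(M)-\beta^Q_{m-2}(M)\le\beta^Q_{m-1}(M)\le\beta^R_{m-1}(M)+\beta^Q_{m-3}(M)\le s+2t .
\]

\emph{Step 3: $N=\Omega^mM$ has no nonzero free summand.} A free summand $Q^e$ would add $e$ to $\beta_m$ but not to the later Betti numbers, and the estimates above do not bound $e$. Let $F_\bullet$ be the minimal $Q$-resolution of $M$, so $N=\operatorname{im}(F_m\to F_{m-1})\subset\mathfrak mF_{m-1}$; here $m\ge1$ is used. By (F5) and (F4), the cohomology $\operatorname{Ext}_Q^i(M,Q)$ of $F_\bullet^*$ is $W$ for $i=m$ and zero for $i\ne m$. Let $Z=\ker(F_m^*\to F_{m+1}^*)=N^*$, and let $Y\subset Z$ be the image of $F_{m-1}^*$, which consists of the restrictions to $N$ of functionals on $F_{m-1}$. We get exact sequences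
\begin{equation}\label{eq:YZ}
0\to Y\to Z\to W\to0,\qquad 0\to F_0^*\to\dots\to F_{m-1}^*\to Y\to0 .
\end{equation}
Suppose $N=N_1\oplus Qx$ with $Qx\cong Q$. Evaluation at $x$ is a surjection $\mathrm{ev}:Z\to Q$, and $\mathrm{ev}(Y)\subset\mathfrak mQ$ because $x\in\mathfrak mF_{m-1}$. So $\mathrm{ev}$ induces a surjection $\overline{\mathrm{ev}}:W\to k$. Since $\operatorname{Ext}^i_Q(V,Q)=0$ for $i>0$, induction along the finite free resolution of $Y$ in \eqref{eq:YZ} gives $\operatorname{Ext}^i_Q(V,Y)=0$ for $i>0$. Hence the surjection $V\to W$ lifts to a map $h:V\to Z$. By Lemma~\ref{lem:mf}(b), $\mathrm{ev}\circ h$ has image in $\mathfrak mQ$, so the composite of surjections $V\to W\to k$ is zero, a contradiction.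

\emph{Step 4: the degrees $i\ge m$.} As $\operatorname{depth}M=n-1-m$, the module $N$ is MCM or zero by (F3). Put $b=\mu(N)$. By Step 3 and Lemma~\ref{lem:mf}, all Betti numbers of $N$ and of $Z=N^*$ equal $b$; in particular $\beta_i^Q(M)=b$ for $i\ge m$. Fix $j\ge\max(3,m+1)$. Since $\operatorname{pd}_QY\le m-1$, the first sequence in \eqref{eq:YZ} gives $\beta_j^Q(W)=\beta_j^Q(Z)=b$. Since $F$ is $Q$-free, $\beta^Q_j(I)=\beta^Q_{j-1}(\Lambda)$ and $\beta^Q_{j-1}(I)=\beta^Q_{j-2}(\Lambda)$, and both are at most $t$ by \eqref{eq:change}. The exact sequence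
\[
\operatorname{Tor}_j^Q(I,k)\to\operatorname{Tor}_j^Q(V,k)\to\operatorname{Tor}_j^Q(W,k)\to\operatorname{Tor}_{j-1}^Q(I,k)
\]
then gives $b_0\le t+b$ and $b\le b_0+t$.
\end{proof}

So $\frac1{b_0}\beta(M)$ is close to $\frac s{b_0}\varepsilon_{m-1}+\sum_{i\ge m}\varepsilon_i$ when $t/b_0$ is small. Our task is to produce such data with $t/b_0\to0$ and $s/b_0\to\frac1d$ or $\frac{d-1}d$.

\section{Pure complexes over $\mathbb Z$ and the rays $p_i$}\label{sec:pure}

We need free resolutions of length $m$ in which two adjacent ranks dominate all others. In a graded complex whose $i$-th term is generated in a single degree $a_i$, the ratios of the ranks are forced by the degrees, and they have the desired shape when one gap $a_{i+1}-a_i$ is $1$ and the others are large. The Eisenbud--Schreyer construction produces such complexes. Since $R$ need not contain a field, we carry it out over $A=\mathbb Z[y_1,\dots,y_m]$, graded by $\deg y_i=1$, and then specialize the $y_i$ to a regular sequence.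

\begin{proposition}\label{prop:pure}
Let $0=a_0<a_1<\dots<a_m$ be integers. There is a complex of graded free $A$-modules $G:0\to G_m\to\dots\to G_0\to0$ with homogeneous differentials of degree $0$ and $G_i=A(-a_i)^{\gamma_i}$, $\gamma_i>0$, such that $G[1/y_k]$ is exact for every $k$. Moreover
\begin{equation}\label{eq:ratio}
\frac{\gamma_i}{\gamma_j}=\prod_{k\ne i,j}\frac{|a_j-a_k|}{|a_i-a_k|}\qquad(i\ne j).
\end{equation}
\end{proposition}

For $(a_i)=(0,1,\dots,m)$ the Koszul complex on $y_1,\dots,y_m$ is such a complex. For $m=2$ and $(a_i)=(0,1,1+L)$ one can take $0\to A(-1-L)\to A(-1)^{L+1}\to A^L$, where the second map sends $(w_0,\dots,w_L)$ to $(y_1w_i-y_2w_{i+1})_{0\le i<L}$ and the first sends $1$ to $(y_1^iy_2^{L-i})_{0\le i\le L}$. The $L\times(L+1)$ matrix has triangular $L\times L$ blocks with $y_1$ and with $-y_2$ on the diagonal, so it is surjective when $y_1$ or $y_2$ is inverted; and $y_1^Lw_0=y_2^Lw_L$ shows that its kernel is generated by the given vector. This is the prototype of a nearly square matrix with a small kernel. In general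 one starts from a Koszul complex of length $a_m$ on a product of projective spaces, twisted so that passing to cohomology kills every term except those in positions $a_0,\dots,a_m$.

\begin{proof}
Put $\nu_l=a_l-a_{l-1}-1\ge0$ for $1\le l\le m$, and $a=a_m=m+\sum_l\nu_l$. Let $B_l=\mathbb Z[z_{l,0},\dots,z_{l,\nu_l}]$ and $B=B_1\otimes\dots\otimes B_m$, with its $\mathbb Z^m$-grading.

\emph{Čech complexes.} For $e\in\mathbb Z$ let $\check C_l(e)$ be the Čech complex of $\mathcal O(e)$ on $\mathbb P^{\nu_l}_{\mathbb Z}$ for the standard cover. Its $p$-th term is $\bigoplus_{|I|=p+1}B_l[z_I^{-1}]_e$, where $I\subset\{0,\dots,\nu_l\}$ and $z_I=\prod_{i\in I}z_{l,i}$; it is a free abelian group on Laurent monomials. Recall its cohomology, with $\nu=\nu_l$: it vanishes if $-\nu\le e\le-1$, it is concentrated in degree $0$ if $e\ge0$ and in degree $\nu$ if $e\le-\nu-1$, and in the last two cases it is free of finite positive rank. (For $\nu=0$ the first range is empty, and the complex is $\mathbb Zz_{l,0}^e$ in degree $0$.) For $\mathbf e\in\mathbb Z^m$ put $\check C(\mathbf e)=\bigotimes_l\check C_l(e_l)$.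 Its terms are the components of multidegree $\mathbf e$ of the rings $B[z_{\mathbf I}^{-1}]$, where $\mathbf I=(I_1,\dots,I_m)$ with all $I_l\ne\emptyset$ and $z_{\mathbf I}=\prod_lz_{I_l}$. All terms and all cohomology groups of the factors are free, so by the K\"unneth formula the cohomology of $\check C(\mathbf e)$ is the tensor product of the cohomologies of the factors.

\emph{The Koszul complex.} Let $s_1,\dots,s_a\in A\otimes B$ be the coefficients of the polynomial
\[
\Big(\sum_{i=1}^my_iT^{i-1}\Big)\prod_{l=1}^m\Big(\sum_{i=0}^{\nu_l}z_{l,i}T^i\Big),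
\]
which has degree $a-1$ in $T$. Each $s_i$ has degree $1$ in $y$ and multidegree $(1,\dots,1)$ in $z$. For $0\le j\le a$ put
\[
\mathcal K_j=\textstyle\bigwedge^j\mathbb Z^a\otimes\check C(a_0-j,\,a_1-j,\dots,a_{m-1}-j)\otimes A(-j).
\]
The Koszul differentials of $s_1,\dots,s_a$ give maps of complexes $\mathcal K_j\to\mathcal K_{j-1}$, $A$-linear of degree $0$, so we have a bounded double complex. For fixed $\mathbf I$, the corresponding row is a multigraded component of the Koszul complex of $s_1,\dots,s_a$ over $A\otimes B[z_{\mathbf I}^{-1}]$. After inverting $y_k$ the $s_i$ generate the unit ideal of this ring: over the residue field of any prime, each factor of the displayed polynomial has a nonzero coefficient, so the product is nonzero. The Koszul complex on generators of the unit ideal is exact, so all rows become exact after inverting $y_k$.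

\emph{Cohomology of $\mathcal K_j$.} The $l$-th factor $\check C_l(a_{l-1}-j)$ is acyclic if and only if $-\nu_l\le a_{l-1}-j\le-1$, that is, $a_{l-1}<j<a_l$. So $\mathcal K_j$ is acyclic for $j\notin\{a_0,\dots,a_m\}$. Let $j=a_i$. For $l\le i$ we have $a_{l-1}-a_i\le a_{l-1}-a_l=-\nu_l-1$, and the cohomology of the $l$-th factor sits in degree $\nu_l$; for $l>i$ we have $a_{l-1}-a_i\ge0$, and it sits in degree $0$. Hence $\mathcal K_{a_i}$ has cohomology only in degree $\sum_{l\le i}\nu_l=a_i-i$, and there it is $G_i:=A(-a_i)^{\gamma_i}$ for some $\gamma_i>0$.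

\emph{Construction of the differentials.} Let $\mathrm{Tot}_{\le j}$ be the total complex of $\mathcal K_j\to\dots\to\mathcal K_0$, with the $p$-th term of $\mathcal K_{j'}$ in homological degree $j'-p$. Then $\mathrm{Tot}_{\le j-1}$ is a subcomplex of $\mathrm{Tot}_{\le j}$, and the quotient $\mathcal Q_j$ is $\mathcal K_j$ reindexed. It is acyclic unless $j=a_i$ for some $i$, and then its only homology is $G_i$, in degree $a_i-(a_i-i)=i$. By induction on $j$ we construct a complex $G^{\le j}$, consisting of the $G_i$ with $a_i\le j$ placed in degree $i$, and a homogeneous quasi-isomorphism $\eta:G^{\le j}\to\mathrm{Tot}_{\le j}$, starting from $G^{\le-1}=0=\mathrm{Tot}_{\le-1}$. If $\mathcal Q_j$ is acyclic, the inclusion $\mathrm{Tot}_{\le j-1}\subset\mathrm{Tot}_{\le j}$ is a quasi-isomorphism and we put $G^{\le j}=G^{\le j-1}$. Let $j=a_i$, and let $(e_\kappa)$ be a homogeneous basis of $G_i$. Choose homogeneous $x_\kappa\in(\mathrm{Tot}_{\le j})_i$ whose images in $\mathcal Q_j$ are cycles representing the $e_\kappa$. Then $\partial x_\kappa$ is a cycle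 of $\mathrm{Tot}_{\le j-1}$, so there are a homogeneous cycle $g_\kappa\in G^{\le j-1}_{i-1}$ and a homogeneous $w_\kappa\in(\mathrm{Tot}_{\le j-1})_i$ with $\eta(g_\kappa)=\partial x_\kappa-\partial w_\kappa$. Let $G^{\le j}=G^{\le j-1}\oplus G_i$ with $\partial e_\kappa=g_\kappa$ and $\eta(e_\kappa)=x_\kappa-w_\kappa$. Then $\partial^2e_\kappa=\partial g_\kappa=0$ and $\eta\partial e_\kappa=\partial\eta e_\kappa$. The map $\eta$ is a quasi-isomorphism on the subcomplexes $G^{\le j-1}\to\mathrm{Tot}_{\le j-1}$ and on the quotients $G_i\to\mathcal Q_j$, hence a quasi-isomorphism by the five lemma. Put $G=G^{\le a}$. The total complex of a bounded double complex with exact rows is exact, so $\mathrm{Tot}_{\le a}[1/y_k]$ is exact, and therefore so is $G[1/y_k]$.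

\emph{Ratios.} The homology of $G\otimes\mathbb Q$ is finitely generated over $\mathbb Q[y]$ and vanishes after inverting any $y_k$, so it is finite dimensional. Comparing Hilbert series, $\sum_i(-1)^i\gamma_iT^{a_i}/(1-T)^m$ is a polynomial. Applying $(T\frac{d}{dT})^h$ to the numerator for $h<m$ and setting $T=1$ gives $\sum_i(-1)^i\gamma_ia_i^h=0$, so $\sum_i(-1)^i\gamma_i\chi(a_i)=0$ for every polynomial $\chi$ of degree less than $m$. For $\chi(x)=\prod_{k\ne i,j}(x-a_k)$, of degree $m-1$, only two terms remain, and $\gamma_i|\chi(a_i)|=\gamma_j|\chi(a_j)|$.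
\end{proof}

\begin{lemma}\label{lem:base}
Let $G$ be as in Proposition~\ref{prop:pure}. There is an integer $E\ge1$ with the following property. Let $S$ be a Noetherian local ring, made an $A$-algebra by a choice of a regular sequence $y_1,\dots,y_m$ in its maximal ideal. Then $G\otimes_AS$ is a minimal free resolution of $X=\operatorname{coker}(G_1\otimes S\to G_0\otimes S)$, the entries of its $i$-th differential lie in $(y)^{a_i-a_{i-1}}$, and $(y)^EX=0$.
\end{lemma}

\begin{proof}
The cokernel of $G_1\to G_0$ is a finitely generated $A$-module that vanishes after inverting any $y_k$, so it is killed by a power of each $y_k$, hence by some $(y)^E$. Cokernels commute with base change, so $(y)^EX=0$. The entries of the $i$-th differential of $G$ are forms of degree $a_i-a_{i-1}\ge1$, which gives the second claim and minimality. The complex $G[1/y_k]$ is a bounded exact complex of free modules, hence split exact, and it stays exact after base change. So the homology of $G\otimes S$ is supported on $V(y)$. Suppose $\bigoplus_{i\ge1}H_i(G\otimes S)\ne0$ and let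 $\mathfrak p$ be a minimal prime of its support. These homology modules have finite length at $\mathfrak p$, and $\operatorname{depth}S_{\mathfrak p}\ge m$ because $\mathfrak p$ contains the regular sequence $y$. By (F6) they vanish at $\mathfrak p$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:gaps}
Let $0\le i\le m-1$ and $L\ge1$, and suppose $a_{i+1}-a_i=1$ and all other gaps $a_{k+1}-a_k$ equal $L$. Then
\[
\big(1+\tfrac1L\big)^{-m}\le\frac{\gamma_{i+1}}{\gamma_i}\le\big(1+\tfrac1L\big)^{m},\qquad \frac{\gamma_j}{\gamma_i}\le\frac{m^m}L\quad(j\ne i,i+1),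
\]
and $\gamma_1\ge\gamma_0$ if $i=0$.
\end{lemma}

\begin{proof}
By \eqref{eq:ratio}, $\gamma_{i+1}/\gamma_i=\prod_{k\ne i,i+1}|a_i-a_k|/|a_{i+1}-a_k|$. For $k>i+1$ the factor is $1+1/(a_k-a_{i+1})\in[1,1+\frac1L]$, and for $k<i$ it is the inverse of $1+1/(a_i-a_k)\in[1,1+\frac1L]$; the second kind does not occur if $i=0$. For $j\ne i,i+1$, separating the factor $k=i+1$ in \eqref{eq:ratio} gives
\[
\frac{\gamma_j}{\gamma_i}=\frac1{|a_j-a_{i+1}|}\prod_{k\ne i,i+1,j}\frac{|a_i-a_k|}{|a_j-a_k|}.
\]
Every denominator is at least $L$, and every numerator is at most $a_m=1+(m-1)L\le mL$.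
\end{proof}

\begin{proposition}\label{prop:p}
For $1\le m\le n-1$ and $0\le i\le m-1$, the vector $p_i$ lies in the closure of the cone of Betti sequences of CM $Q$-modules of codimension $m$.
\end{proposition}

\begin{proof}
Since $\dim Q=n-1\ge m$, there is a $Q$-regular sequence $y_1,\dots,y_m$ in the maximal ideal. Apply Lemma~\ref{lem:base} with $S=Q$ to the degrees of Lemma~\ref{lem:gaps}. The module $X=X_L$ has $\beta(X)=(\gamma_0,\dots,\gamma_m,0,\dots)$ and $\operatorname{pd}_QX=m$, so its depth is $n-1-m$ by (F2). Its support lies in $V(y)$, of dimension $n-1-m$. So $X$ is CM of codimension $m$, and $\frac1{\gamma_i}\beta(X_L)\to p_i$ as $L\to\infty$ by Lemma~\ref{lem:gaps}.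
\end{proof}

\section{A matrix $d$-th root of $f$}\label{sec:root}

\begin{lemma}\label{lem:root}
There are a free $R$-module $U$ of finite rank $c>0$ and $u\in\operatorname{End}_R(U)$ with $u(U)\subset\mathfrak mU$ and $u^d=f\cdot1_U$.
\end{lemma}

A product $h_1\cdots h_d$ of elements of $\mathfrak m$ has an evident root, a cyclic shift with weights $h_i$. For a sum of such products one wants roots $X,Y$ with $(X+Y)^d=X^d+Y^d$. For $d=2$ this means $YX=-XY$; in general it suffices that $YX=\zeta XY$ with $\zeta$ a root of the cyclotomic polynomial $\Phi_d$. We adjoin $\zeta$ formally, as a free extension of $R$, so nothing is required of the characteristic.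

\begin{proof}
Let $R'=R\otimes_{\mathbb Z}\mathbb Z[T]/(\Phi_d(T))$, a free $R$-module of finite positive rank since $\Phi_d$ is monic, and let $\zeta$ be the class of $T$. Then $\zeta^d=1$.

Let $X,Y$ be $R'$-linear operators with $YX=\zeta XY$. Multiplying $(X+Y)^{N-1}$ on the right by $X+Y$ and using $Y^jX=\zeta^jXY^j$, we get by induction $(X+Y)^N=\sum_i\binom Ni_{T=\zeta}X^iY^{N-i}$, where the polynomials $\binom Ni_T\in\mathbb Z[T]$ satisfy $\binom Ni_T=\binom{N-1}i_T+T^{N-i}\binom{N-1}{i-1}_T$ and $\binom N0_T=\binom NN_T=1$. These are the Gaussian binomial coefficients, $\binom Ni_T=\prod_{j=1}^i\frac{1-T^{N-j+1}}{1-T^j}$. Let $N=d$ and $0<i<d$. A primitive complex $d$-th root of unity is a zero of the factor $1-T^d$ of the numerator and of no factor of the denominator. So the monic irreducible polynomial $\Phi_d$ divides $\binom di_T$ in $\mathbb Z[T]$, and $(X+Y)^d=X^d+Y^d$.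

Since $f\in\mathfrak m^d$, write $f=\sum_{\alpha=1}^N\prod_{i\in\mathbb Z/d}h_{\alpha i}$ with $h_{\alpha i}\in\mathfrak m$. On $R'^d$ with basis $(e_i)_{i\in\mathbb Z/d}$ define $\sigma_\alpha e_i=h_{\alpha i}e_{i+1}$ and $\delta e_i=\zeta^ie_i$. Then $\sigma_\alpha^d=\prod_ih_{\alpha i}$, $\delta^d=1$, and $\delta\sigma_\alpha e_i=\zeta^{i+1}h_{\alpha i}e_{i+1}=\zeta\sigma_\alpha\delta e_i$. On $U=(R'^d)^{\otimes N}$, the tensor power taken over $R'$, put
\[
u_\alpha=\delta^{\otimes(\alpha-1)}\otimes\sigma_\alpha\otimes1^{\otimes(N-\alpha)},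
\]
so $u_\alpha^d=\prod_ih_{\alpha i}$ and $u_\alpha(U)\subset\mathfrak mU$. For $\alpha<\alpha'$, the tensor factors of $u_{\alpha'}$ and $u_\alpha$ commute except in position $\alpha$, where they are $\delta$ and $\sigma_\alpha$; so $u_{\alpha'}u_\alpha=\zeta u_\alpha u_{\alpha'}$. Applying the previous paragraph to $X=\sum_{\alpha<\alpha'}u_\alpha$ and $Y=u_{\alpha'}$ for $\alpha'=2,\dots,N$, we find that $u=\sum_\alpha u_\alpha$ satisfies $u^d=\sum_\alpha u_\alpha^d=f$.
\end{proof}

From $(\det u)^d=f^c$ we get $\operatorname{ord}(\det u)=c$. So the reduced matrix factorizations $(u,u^{d-1})$ and $(u^{d-1},u)$ attain the two bounds in Lemma~\ref{lem:rank}, for every $f$.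

\section{A tower of nearly square matrices}\label{sec:tower}

Fix $1\le m\le n-1$ and $U,u,c$ as in Lemma~\ref{lem:root}. Lifting part of a system of parameters of $Q$, choose $y_1,\dots,y_m\in\mathfrak m$ such that $y_1,\dots,y_m,f$ is part of a system of parameters of $R$. By (F1), $y_1,\dots,y_m$ is an $R$-regular sequence, and $(y,f)$ has height $m+1$.

We replace the $d-1$ maps $Re_{j+1}\xrightarrow{y}Re_j$ of Section~\ref{sec:model} by first differentials $\theta_j$ of pure resolutions. The construction involves the composites $\theta_0\cdots\theta_{j-1}$, and we must control their kernels and cokernels. For composable maps $\alpha,\alpha'$ there is an exact sequence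
\begin{equation}\label{eq:kc}
0\to\ker\alpha'\to\ker\alpha\alpha'\xrightarrow{\alpha'}\ker\alpha\to\operatorname{coker}\alpha'\xrightarrow{\alpha}\operatorname{coker}\alpha\alpha'\to\operatorname{coker}\alpha\to0,
\end{equation}
and the difficulty is the middle map, which is zero exactly when $\ker\alpha\subset\operatorname{im}\alpha'$. If it vanishes at each stage, kernels and cokernels of composites are iterated extensions of those of the $\theta_j$ and inherit their good properties. Now $\operatorname{im}\theta_j$ contains everything divisible by a fixed power of $(y)$, and $\ker\theta_{j'}$ can be pushed as deep into the $(y)$-adic filtration as we like by enlarging the gaps. So we choose the complexes from the top down, each with gaps exceeding the exponents of those already chosen.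

Let $\ell\ge1$ be a parameter that will tend to infinity. For $j=d-2,d-3,\dots,0$ successively, put $L_j=\max(\ell,E_{j+1}+\dots+E_{d-2})$, let $G^{(j)}$ be the complex of Proposition~\ref{prop:pure} for the degrees $(0,1,1+L_j,\dots,1+(m-1)L_j)$, with ranks $\gamma_i^{(j)}$ and differentials $\partial_i^{(j)}$, and let $E_j$ be its exponent from Lemma~\ref{lem:base}. Write $E_{\ge j}=E_j+\dots+E_{d-2}$, with $E_{\ge d-1}=0$, so $L_j\ge E_{\ge j+1}$. To make the maps composable we take direct sums. For $0\le j\le d-1$ let
\[
q_j=\prod_{0\le i<j}\gamma_1^{(i)}\prod_{j\le i\le d-2}\gamma_0^{(i)},\qquad P_j=R^{q_j}\otimes_RU .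
\]
For $j\le d-2$ the number $k_j=q_j/\gamma_0^{(j)}=q_{j+1}/\gamma_1^{(j)}$ is an integer, and we define
\[
\theta_j=(\partial_1^{(j)}\otimes R)^{\oplus k_j}\otimes1_U:\ P_{j+1}\to P_j ,
\]
a direct sum of $ck_j$ copies of $\partial_1^{(j)}\otimes R$. Lemmas~\ref{lem:base} and~\ref{lem:gaps} give the following properties.
\begin{enumerate}
\item[(T1)] $\theta_j(P_{j+1})\subset\mathfrak mP_j$ and $(y)^{E_j}P_j\subset\operatorname{im}\theta_j$.
\item[(T2)] $\ker\theta_j$ has as minimal resolution $ck_j$ copies of $(G^{(j)}_m\to\dots\to G^{(j)}_2)\otimes R$. So it is zero if $m=1$ and has projective dimension at most $m-2$ if $m\ge2$. It is the image of copies of $\partial_2^{(j)}$, so $\ker\theta_j\subset(y)^{L_j}P_{j+1}\subset(y)^{E_{\ge j+1}}P_{j+1}$.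
\item[(T3)] $1\le q_{j+1}/q_j=\gamma_1^{(j)}/\gamma_0^{(j)}\le(1+\frac1\ell)^m$, and $\tau(\ker\theta_j)=ck_j\sum_{i\ge2}\gamma_i^{(j)}\le\frac{m^{m+1}}\ell\,cq_j$.
\item[(T4)] $f$ is a nonzerodivisor on $\operatorname{coker}\theta_j$. Indeed, an associated prime $\mathfrak p$ contains $(y)$, and (F2) gives $\operatorname{ht}\mathfrak p=\operatorname{depth}R_{\mathfrak p}=\operatorname{pd}(\operatorname{coker}\theta_j)_{\mathfrak p}\le m$; since $(y,f)$ has height $m+1$, $f\notin\mathfrak p$.
\end{enumerate}

Let $P=\bigoplus_{j=0}^{d-1}P_j$, and write $w_j$ for the component of $w\in P$ in $P_j$. Let $\theta:P\to P$ be $\theta_j$ on $P_{j+1}$ and $0$ on $P_0$, and let $u$ act on each $P_j$ as $1\otimes u$. Then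
\[
u\theta=\theta u,\qquad\theta^d=0,\qquad u^d=f .
\]
For $1\le j\le d-1$ put $K_j=\ker(\theta^j:P_j\to P_0)$ and $B_j=P_0/\theta^jP_j$. Directly from the definitions, $uK_j\subset K_j$, $\theta K_{j+1}\subset K_j$, $\theta K_1=0$, and $u$ acts on $B_j$.

\begin{lemma}\label{lem:tower}
\begin{enumerate}
\item[(a)] $K_j\subset(y)^{E_{\ge j}}P_j$ for $1\le j\le d-1$.
\item[(b)] For $1\le j\le d-2$ there are exact sequences $0\to\ker\theta_j\to K_{j+1}\xrightarrow{\theta}K_j\to0$ and $0\to\operatorname{coker}\theta_j\to B_{j+1}\to B_j\to0$.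
\item[(c)] $K_j=0$ if $m=1$, $\operatorname{pd}_RK_j\le m-2$ if $m\ge2$, and $\sum_{j=1}^{d-1}\tau(K_j)\le\frac{d^2m^{m+1}}\ell\,cq_{d-1}$.
\item[(d)] $u$ is injective on each $P_j$ and on each $B_j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $j=1$ this is (T2), since $K_1=\ker\theta_0$. Assume (a) for some $j\le d-2$. By (T1),
\begin{equation}\label{eq:deep}
K_j\subset(y)^{E_{\ge j+1}}(y)^{E_j}P_j\subset\theta\big((y)^{E_{\ge j+1}}P_{j+1}\big).
\end{equation}
If $w\in K_{j+1}$, then $\theta w\in K_j$, so $\theta w=\theta\lambda$ with $\lambda\in(y)^{E_{\ge j+1}}P_{j+1}$. Then $w-\lambda\in\ker\theta_j\subset(y)^{E_{\ge j+1}}P_{j+1}$ by (T2), which proves (a) for $j+1$.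

(b) Apply \eqref{eq:kc} to $\alpha'=\theta_j$ and $\alpha=\theta^j:P_j\to P_0$. The middle map vanishes by \eqref{eq:deep}.

(c) By (b) and $K_1=\ker\theta_0$, the module $K_j$ is an iterated extension of $\ker\theta_0,\dots,\ker\theta_{j-1}$. The first two claims follow from (T2) and (F3). By (T3), $q_0\le\dots\le q_{d-1}$ and $\tau(K_j)\le\sum_{i<j}\tau(\ker\theta_i)\le d\,\frac{m^{m+1}}\ell cq_{d-1}$; sum over $j$.

(d) By (b) and $B_1=\operatorname{coker}\theta_0$, the module $B_j$ is an iterated extension of $\operatorname{coker}\theta_0,\dots,\operatorname{coker}\theta_{j-1}$, so $f$ is injective on it by (T4). It is injective on the free module $P_j$. Since $u^d=f$, so is $u$.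
\end{proof}

\section{The quotients $W^-$ and $W^+$}\label{sec:W}

As in the model case, put
\[
\Phi=u-\theta,\qquad\Psi=\sum_{i=0}^{d-1}u^{d-1-i}\theta^i,\qquad \Phi\Psi=\Psi\Phi=u^d-\theta^d=f .
\]
Both operators have image in $\mathfrak mP$, the second because each term has $d-1\ge1$ factors. So $(\Phi,\Psi)$ and $(\Psi,\Phi)$ are reduced matrix factorizations of size $b_0=c\sum_{j=0}^{d-1}q_j$; in particular $\Phi$ and $\Psi$ are injective. Let $P_{\ge1}=\bigoplus_{j\ge1}P_j$ and $K_{\ge1}=\bigoplus_{j\ge1}K_j$. The inclusions $P_{d-1}\subset P$ and $P_{\ge1}\subset P$ induce maps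
\[
F^-=P_{d-1}/fP_{d-1}\to V^-=\operatorname{coker}\Phi,\qquad F^+=P_{\ge1}/fP_{\ge1}\to V^+=\operatorname{coker}\Psi
\]
from free $Q$-modules of ranks $s^-=cq_{d-1}$ and $s^+=c\sum_{j\ge1}q_j$. Let $\Lambda^\pm$ be their kernels and $W^\pm$ their cokernels. Both $W^\pm/\mathfrak mW^\pm$ surject onto $P_0/\mathfrak mP_0$, so $W^\pm\ne0$.

\begin{lemma}\label{lem:supp}
The supports of $W^-$ and $W^+$ lie in $V(y,f)$, so both modules have grade at least $m+1$ over $R$.
\end{lemma}

\begin{proof}
Both modules are killed by $f$. Let $\mathfrak p$ be a prime not containing $(y)$; by (T1) all $\theta_j$ are surjective at $\mathfrak p$. In $W^-$ we have $\theta w=uw$ for $w\in P_{j+1}$, so the image of $(P_j)_{\mathfrak p}$ in $W^-_{\mathfrak p}$ lies in the image of $(P_{j+1})_{\mathfrak p}$; and $P_{d-1}$ maps to zero. So $W^-_{\mathfrak p}=0$. In $W^+$ the summand $P_{\ge1}$ maps to zero, and for $w\in P_{d-1}$ we have $(\Psi w)_0=\theta^{d-1}w$; so $\theta^{d-1}P_{d-1}$ maps to zero, and $W^+_{\mathfrak p}=0$. The grade bound follows from (F4), as $\dim V(y,f)=n-m-1$.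
\end{proof}

The kernels cannot be expected to vanish. The matrix of $\Phi$ is block triangular with $u$ on the diagonal, so $\operatorname{rk}V^-=b_0/d$ by Lemma~\ref{lem:rank}, and $\operatorname{rk}\Lambda^-=s^--b_0/d$ is positive unless all $q_j$ are equal. The next two lemmas express $\Lambda^\pm$ through the small modules $K_j$. In both, Lemma~\ref{lem:tower}(d) lets us divide by $u$ modulo $\theta^jP_j$.

\begin{lemma}\label{lem:Lminus}
There is a submodule $J_0\subset K_{\ge1}$ with exact sequences
\[
0\to J_0\to\bigoplus_{j=1}^{d-1}K_j\to\bigoplus_{j=1}^{d-2}K_j\to0,\qquad0\to K_{d-1}\to J_0\to\Lambda^-\to0 .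
\]
\end{lemma}

\begin{proof}
We have $\Lambda^-=(P_{d-1}\cap\Phi P)/fP_{d-1}$. Let $J=\Phi^{-1}(P_{d-1})$. Since $\Phi$ is injective and $fP_{d-1}=\Phi(\Psi P_{d-1})$, it induces $J/\Psi P_{d-1}\cong\Lambda^-$. As $(\Phi w)_j=uw_j-\theta w_{j+1}$ for $j\le d-2$,
\[
J=\{w\in P:\ uw_j=\theta w_{j+1}\ \text{ for }0\le j\le d-2\}.
\]
Let $J_0=\{w\in J:w_0=0\}$. For $w\in J$, iterating the equations gives $u^{d-1}w_0=\theta^{d-1}w_{d-1}$. Since $u$ is injective on $B_{d-1}$, we have $w_0=\theta^{d-1}z$ with $z\in P_{d-1}$. Now $\Psi z\in J$ and $(\Psi z)_0=\theta^{d-1}z=w_0$, so $w-\Psi z\in J_0$. Thus $J=\Psi P_{d-1}+J_0$ and $\Lambda^-\cong J_0/(J_0\cap\Psi P_{d-1})$. For $z\in P_{d-1}$, $\Psi z\in J_0$ if and only if $\theta^{d-1}z=0$. So $J_0\cap\Psi P_{d-1}=\Psi K_{d-1}\cong K_{d-1}$, which gives the second sequence.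

If $w\in J_0$, then $\theta w_1=uw_0=0$ and $\theta^{j+1}w_{j+1}=u\theta^jw_j$, so $w_j\in K_j$ for all $j\ge1$ by induction. Conversely, for $w\in K_{\ge1}$ the equation with $j=0$ holds automatically. Hence $J_0$ is the kernel of the map $\bigoplus_{1}^{d-1}K_j\to\bigoplus_1^{d-2}K_j$, $w\mapsto(uw_j-\theta w_{j+1})_j$. This map is onto: given $(z_j)$, put $w_1=0$ and use Lemma~\ref{lem:tower}(b) to choose successively $w_{j+1}\in K_{j+1}$ with $\theta w_{j+1}=uw_j-z_j$.
\end{proof}

\begin{lemma}\label{lem:Lplus}
There is an exact sequence $0\to K_{\ge1}\xrightarrow{\Phi}K_{\ge1}\to\Lambda^+\to0$.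
\end{lemma}

\begin{proof}
We have $\Lambda^+=(P_{\ge1}\cap\Psi P)/fP_{\ge1}$ and $fP_{\ge1}=\Psi(\Phi P_{\ge1})$, so $\Psi$ induces $J'/\Phi P_{\ge1}\cong\Lambda^+$, where
\[
J'=\Psi^{-1}(P_{\ge1})=\Big\{w\in P:\ (\Psi w)_0=\sum_{i=0}^{d-1}u^{d-1-i}\theta^iw_i=0\Big\}\supset K_{\ge1}.
\]
We show $J'=\Phi P_{\ge1}+K_{\ge1}$ by removing components from the top. For $0\le h\le d-1$ and $w\in P_0\oplus\dots\oplus P_h$, let $(\ast_h)$ be the equation $\sum_{i\le h}u^{h-i}\theta^iw_i=0$.

\emph{Claim: if $w\in P_0\oplus\dots\oplus P_h$ satisfies $(\ast_h)$, then $w\in\Phi(P_1\oplus\dots\oplus P_h)+K_1\oplus\dots\oplus K_h$.} For $h=0$ the equation says $w=0$. Let $h\ge1$. All terms of $(\ast_h)$ but the last are divisible by $u$, so $\theta^hw_h=uz_0$ with $z_0\in P_0$. Since $u$ is injective on $B_h$, $z_0=\theta^hz$ with $z\in P_h$, and $\kappa=w_h-uz$ lies in $K_h$. The element $\kappa$ satisfies $(\ast_h)$. So does $\Phi z$, whose components are $uz\in P_h$ and $-\theta z\in P_{h-1}$, because $\theta^huz-u\theta^{h-1}\theta z=0$. Hence $w'=w-\Phi z-\kappa$ satisfies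 $(\ast_h)$, and $w'_h=0$. Canceling one factor $u$, which is injective on $P_0$, we see that $w'$ satisfies $(\ast_{h-1})$, and induction proves the claim.

For $h=d-1$ we get $J'=\Phi P_{\ge1}+K_{\ge1}$, so $\Lambda^+\cong K_{\ge1}/(K_{\ge1}\cap\Phi P_{\ge1})$. We have $\Phi K_{\ge1}\subset K_{\ge1}$ since $uK_j\subset K_j$, $\theta K_{j+1}\subset K_j$ and $\theta K_1=0$. Conversely, let $w\in P_{\ge1}$ with $\Phi w\in K_{\ge1}$. Note that $uw_j\in K_j$ implies $w_j\in K_j$, because $u\theta^jw_j=0$ and $u$ is injective on $P_0$. The top component gives $uw_{d-1}\in K_{d-1}$, so $w_{d-1}\in K_{d-1}$. If $w_{j+1}\in K_{j+1}$ with $1\le j\le d-2$, then $\theta w_{j+1}\in K_j$ and $uw_j-\theta w_{j+1}\in K_j$, so $w_j\in K_j$. Thus $K_{\ge1}\cap\Phi P_{\ge1}=\Phi K_{\ge1}$.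
\end{proof}

\begin{proposition}\label{prop:W}
$W^-$ and $W^+$ are perfect $R$-modules of grade $m+1$, and $\tau(\Lambda^\pm)\le\frac{3d^2m^{m+1}}\ell\,b_0$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:supp} and (F4), perfection follows from $\operatorname{pd}_RW^\pm\le m+1$. Let $I^\pm$ be the image of $F^\pm\to V^\pm$; recall that $\operatorname{pd}_RF^\pm=\operatorname{pd}_RV^\pm=1$. If $m=1$, all $K_j$ vanish, so $\Lambda^\pm=0$ by Lemmas~\ref{lem:Lminus} and~\ref{lem:Lplus}, $I^\pm=F^\pm$, and $\operatorname{pd}_RW^\pm\le2$ by (F3). If $m\ge2$, then $\operatorname{pd}_RK_j\le m-2$, and (F3) gives successively $\operatorname{pd}_RJ_0\le m-2$, $\operatorname{pd}_R\Lambda^\pm\le m-1$, $\operatorname{pd}_RI^\pm\le m$ and $\operatorname{pd}_RW^\pm\le m+1$.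

Put $\Sigma=\sum_j\tau(K_j)$. The two lemmas give $\tau(J_0)\le2\Sigma$, $\tau(\Lambda^-)\le\tau(J_0)+\tau(K_{d-1})\le3\Sigma$ and $\tau(\Lambda^+)\le2\Sigma$. Now use Lemma~\ref{lem:tower}(c) and $cq_{d-1}\le b_0$.
\end{proof}

\begin{proposition}\label{prop:v}
For $1\le m\le n-1$, the vectors $v_m^-$ and $v_m^+$ lie in the closure of the cone of Betti sequences of CM $Q$-modules of codimension $m$.
\end{proposition}

\begin{proof}
For each $\ell$, Proposition~\ref{prop:W} allows us to apply Proposition~\ref{prop:dual} to $F^-\to V^-$ with the factorization $(\Phi,\Psi)$, and to $F^+\to V^+$ with $(\Psi,\Phi)$. We get CM modules $M^\pm_\ell$ of codimension $m$. As $\ell\to\infty$, $\tau(\Lambda^\pm)/b_0\to0$, and all ratios $q_j/q_0$ tend to $1$ by (T3), so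
\[
\frac{s^-}{b_0}=\frac{q_{d-1}}{q_0+\dots+q_{d-1}}\to\frac1d,\qquad\frac{s^+}{b_0}=\frac{q_1+\dots+q_{d-1}}{q_0+\dots+q_{d-1}}\to\frac{d-1}d .
\]
The estimates of Proposition~\ref{prop:dual} give $\frac1{b_0}\beta(M_\ell^\pm)\to v_m^\pm$ coordinatewise.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{lemma}\label{lem:cones}
Let $g_1,\dots,g_r\in\mathbb R^{\mathbb N}$ be nonzero vectors with nonnegative coordinates, no two on the same ray, and let $\Gamma$ be the cone they span. Then $\Gamma$ is closed, and its extremal rays are the rays $\mathbb R_{\ge0}g_i$ for those $i$ such that $g_i$ is not in the cone spanned by the $g_j$, $j\ne i$. If the $g_i$ are linearly independent, all of them span extremal rays.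
\end{lemma}

\begin{proof}
A finitely generated cone is closed in its finite-dimensional span, and a finite-dimensional subspace of $\mathbb R^{\mathbb N}$ is closed and carries its usual topology. If $v=\sum c_jg_j$ spans an extremal ray and $c_i>0$, then $g_i$ lies on that ray. If $g_i=\sum_{j\ne i}c_jg_j$ with $c_j\ge0$, then some summand $c_jg_j$ is nonzero and not on the ray of $g_i$, so that ray is not extremal. Conversely, if the ray of $g_i$ is not extremal, write $g_i=v'+v''$ with $v',v''\in\Gamma$ not both on the ray; expanding gives $(1-\lambda)g_i=\sum_{j\ne i}c_jg_j$ with $\lambda,c_j\ge0$ and some $c_j>0$. The right side is nonzero with nonnegative coordinates, so $\lambda<1$ and $g_i$ is in the cone of the others.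
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:B} and~\ref{thm:A}]
A CM module of codimension $m\ge1$ has depth $n-1-m$ and vanishes at the minimal primes of $Q$, all of which have dimension $n-1$. So the cone (i) lies in the cone (ii), which lies in $\Gamma_m$ by Proposition~\ref{prop:upper}; and $\Gamma_m$ is closed by Lemma~\ref{lem:cones}. The closure of (i) is a convex cone containing all generators of $\Gamma_m$, by Propositions~\ref{prop:p} and~\ref{prop:v}. So both closures equal $\Gamma_m$.

By Lemma~\ref{lem:cones} it remains to show that the distinct generators of $\Gamma_m$ are linearly independent. The vectors $p_0,\dots,p_{m-1}$ are independent, since $p_i$ has its last nonzero coordinate in position $i+1$. They are finitely supported and $v_m^+$ is not, which settles the case $d=2$. Let $d\ge3$ and suppose $\sum c_ip_i+c^+v_m^++c^-v_m^-=0$. A coordinate beyond $m$ gives $c^-=-c^+$, so $c^+(v_m^+-v_m^-)=c^+\frac{d-2}d\varepsilon_{m-1}$ lies in the span of the $p_i$. The functional $x\mapsto\sum_{i\le m}(-1)^ix_i$ kills $p_0,\dots,p_{m-1}$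 but not $\varepsilon_{m-1}$. So $c^+=c^-=0$, and then all $c_i=0$. This proves Theorem~\ref{thm:B}, and with it the case $m=n-1$, which is Theorem~\ref{thm:A}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The cone in question lies in $\operatorname{cone}(\varepsilon_0)+\Gamma_m$ by Proposition~\ref{prop:upper}, and the latter is closed by Lemma~\ref{lem:cones}. Conversely, $\varepsilon_0=\beta(Q)$, and $\Gamma_m$ lies in the closure by Theorem~\ref{thm:B}(i), since CM modules of codimension $m$ have depth $n-1-m$.

The vectors $\varepsilon_0,p_0,\dots,p_{m-1}$ form a basis of the span of $\varepsilon_0,\dots,\varepsilon_m$. So all generators together span the space of dimension $m+2$ spanned by $\varepsilon_0,\dots,\varepsilon_m$ and $\sum_{i\ge m}\varepsilon_i$. If $d=2$, there are $m+2$ distinct generators; they are independent and all extremal, in agreement with the statement because $v_m^+=v_m^-$. If $d\ge3$, there are $m+3$ generators on distinct rays, so up to scaling they satisfy exactly one linear relation. Telescoping $\varepsilon_i=p_{i-1}-\varepsilon_{i-1}$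 shows that it is
\[
\tfrac d{d-2}(v_m^+-v_m^-)=\varepsilon_{m-1}=p_{m-2}-p_{m-3}+\dots+(-1)^{m-2}p_0+(-1)^{m-1}\varepsilon_0,
\]
where the right side is $\varepsilon_0$ for $m=1$. Move terms so that all coefficients are positive. Expressing a generator in the cone of the others is a multiple of this relation, so a generator is redundant if and only if it stands alone on its side. For $m\ge2$, one side contains $v_m^+$ together with $\varepsilon_0$ (if $m=2$) or $p_{m-3}$ (if $m\ge3$), and the other contains $v_m^-$ and $p_{m-2}$; so no generator is redundant. For $m=1$ the relation reads $\frac d{d-2}v_1^+=\frac d{d-2}v_1^-+\varepsilon_0$, so exactly $v_1^+$ is redundant. Lemma~\ref{lem:cones} gives the extremal rays.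
\end{proof}

\begin{remark}
For $m=1$ no limit is needed. Then \eqref{eq:ratio} gives $\gamma_1=\gamma_0$, so all $q_j$ are equal, and $\Lambda^\pm=0$; Proposition~\ref{prop:dual} with $t=0$ gives $\beta(M_\ell^\pm)=b_0v_1^\pm$, while $\beta(Q/y_1Q)=p_0$ for a nonzerodivisor $y_1$ in the maximal ideal of $Q$.
\end{remark}

\begin{remark}
The two halves of the definition of $d$ enter separately. That $f\notin\mathfrak m^{d+1}$ is used for the upper bound, through $\operatorname{rk}Q=1$ and the formula $\operatorname{ord}\det\phi+\operatorname{ord}\det\psi=db$; that $f\in\mathfrak m^d$ is used for the construction, in Lemma~\ref{lem:root}. The assumption $d\ge2$ makes $(\Phi,\Psi)$ reduced; for $d=1$ the ring $Q$ is regular and all resolutions are finite. Regularity of $R$ gives (F1), the finiteness of $\tau$, and the description of MCM modules by matrix factorizations. The bound $m\le n-1$ provides the regular sequence $y_1,\dots,y_m,f$.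
\end{remark}

\begin{thebibliography}{9}
\bibitem{source} \emph{Free resolutions, combinatorics, and geometry}, \texttt{https://mathweb.ucsd.edu/\~{}ssam/talks/2012/thesisdefense.pdf}.
\end{thebibliography}
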